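# Strongly attained Lipschitz constants and equivalent metrics

## A dyadic grid above a segment, with two metrics

For $n\ge 0$ let $D_n$ be the row of $2^n+1$ equally spaced points at height $2^{-n}$,
$$D_n=\{(k2^{-n},2^{-n}):0\le k\le 2^n\},\qquad D=\bigcup_{n\ge 0}D_n,\qquad M=([0,1]\times\{0\})\cup D\subset\mathbb R^2 .$$
The rows become finer as they come down, and they accumulate on the bottom segment $K=[0,1]\times\{0\}$, which also belongs to $M$. The base point is $(0,0)$. The first metric is
$$d((s,a),(t,b))=|s-t|+|a-b| .$$
For $A>1$ the second is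
$$d_A((s,a),(t,b))=\min\bigl\{A(|s-t|+|a-b|),\ |s-t|+A(a+b)\bigr\}\quad\text{for distinct points},\qquad d_A(x,x)=0 .$$

Read $d_A$ as a travel cost. Moving costs $A$ per unit of length everywhere, except along $K$, where it costs $1$. To go from $(s,a)$ to $(t,b)$ one either goes directly, or drops to $K$, rides along $K$, and climbs again. Here are some values.

* On $K$: $d_A((s,0),(t,0))=\min\{A|s-t|,|s-t|\}=|s-t|$. The two metrics agree on $K$.
* Neighbors in the row of height $a$: their $d$-distance is $a$, and $d_A=\min\{Aa,\ a+2Aa\}=Aa$. The cost is multiplied by $A$.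
* $x=(0,\frac14)$, $y=(1,\frac14)$: $d(x,y)=1$ and $d_A(x,y)=\min\{A,\ 1+\frac A2\}$. This is $A$ if $A\le 2$, and it is $1+\frac A2<A$, the cost of the ride along $K$, if $A>2$.

Always $d\le d_A\le A\,d$, since $|s-t|+A(a+b)\ge|s-t|+|a-b|$. The triangle inequality for $d_A$ will be proved below in more generality (Proposition 2).

This pair of metrics separates two behaviors. On $(M,d)$, every Lipschitz function can be perturbed, by an arbitrarily small amount in Lipschitz norm, so that its Lipschitz constant becomes a maximum and not only a supremum. On $(M,d_A)$ this is false, no matter how close $A$ is to $1$. We now make this precise.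

## Lipschitz constants that are maxima, and the stability question

**Definition.** Let $(M,\rho)$ be a complete metric space with a base point $0\in M$, and let $Y\ne\{0\}$ be a real Banach space. $\mathrm{Lip}_0((M,\rho),Y)$ is the Banach space of all Lipschitz maps $f:M\to Y$ with $f(0)=0$, normed by the Lipschitz constant
$$\|f\|=L_\rho(f)=\sup\left\{\frac{\|f(p)-f(q)\|}{\rho(p,q)}:p\ne q\in M\right\}.$$
The map $f$ *strongly attains its norm*, written $f\in\mathrm{SNA}((M,\rho),Y)$, if the supremum is attained: $\|f(p)-f(q)\|=\|f\|\,\rho(p,q)$ for some $p\ne q$ in $M$.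

We call $\|f(p)-f(q)\|/\rho(p,q)$ the *slope* of $f$ at the pair $\{p,q\}$. The base point only normalizes additive constants. Adding a constant changes no slope, so whether $\mathrm{SNA}$ is dense does not depend on the base point. $\mathrm{SNA}$ is also closed under multiplication by scalars.

**Definition.** A metric $d'$ on $M$ is *equivalent* to $d$ if there are constants $0<c_1\le c_2$ with $c_1d\le d'\le c_2d$ on $M$. Then $(M,d')$ is complete whenever $(M,d)$ is.

The following is posed as an open problem in "Strongly Norm Attaining Lipschitz Maps" (http://ugr.es/~mmartins/Curriculum/Charlas/2024_Complutense_handout.pdf). Suppose $\mathrm{SNA}((M,d),\mathbb R)$ is dense in $\mathrm{Lip}_0((M,d),\mathbb R)$, and let $d'$ be an equivalent metric, with the same base point. Is $\mathrm{SNA}((M,d'),\mathbb R)$ dense in $\mathrm{Lip}_0((M,d'),\mathbb R)$? The answer is no.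

**Theorem A.** Let $M,d,d_A$ be as above. $(M,d)$ is compact, and $\mathrm{SNA}((M,d),Y)$ is dense in $\mathrm{Lip}_0((M,d),Y)$ for every $Y$. For every $A>1$, $d_A$ is a metric on $M$ with $d\le d_A\le A\,d$, and $\mathrm{SNA}((M,d_A),Y)$ is **not** dense in $\mathrm{Lip}_0((M,d_A),Y)$ for any $Y\ne\{0\}$ (in particular for $Y=\mathbb R$). Some norm-one function is at distance at least $\frac12\bigl(1-\frac1A\bigr)$ from $\mathrm{SNA}((M,d_A),Y)$.

So density fails to pass to equivalent metrics even for compact $M$ and for a distortion $A>1$ arbitrarily close to $1$. This is optimal, since a metric proportional to $d$ has the same $\mathrm{SNA}$ set as $d$. A second theorem, stated later, says exactly for which spaces density survives every equivalent change of metric.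

## Finite sets, a geometric sequence, and the interval

**Finite $M$.** The supremum is over finitely many pairs, so every function attains its norm.

**A geometric sequence.** Let $M_0=\{0\}\cup\{2^{-n}:n\ge0\}\subset\mathbb R$, and for $f\in\mathrm{Lip}_0(M_0,\mathbb R)$ put
$$a_n=\frac{f(2^{-n})-f(2^{-n-1})}{2^{-n-1}},$$
the signed slope on the $n$-th gap. An increment of $f$ between any two points is a sum (infinite, if one point is $0$) of increments over gaps, and the lengths of these gaps add up to the distance. Hence $L(f)=\sup_n|a_n|$, and every bounded sequence $(a_n)$ arises. Now density is easy. If $L(f)=1$ and $\varepsilon>0$, choose $n$ with $|a_n|>1-\varepsilon$ and replace $a_n$ by $\pm(1+\varepsilon)$ with the sign of $a_n$. The norm changes by less than $2\varepsilon$, and the new function attains its norm $1+\varepsilon$ on the $n$-th gap. Note the mechanism: raise one gap and leave the others alone.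

**The interval $[0,1]$.** First, a function that does not attain its norm: $f(t)=t-\frac{t^2}2$ has slope $1-\frac{p+q}2<1$ at every pair $p\ne q$, with supremum $1$. Worse, $\mathrm{SNA}([0,1],\mathbb R)$ is not dense. Let $C\subset[0,1]$ be closed, with empty interior and $|C|>0$, where $|\cdot|$ is Lebesgue measure. (Remove from $[0,1]$ open intervals around all rationals, of total length less than $1$.) Let $\varphi(t)=|C\cap[0,t]|$. It is $1$-Lipschitz, and near a density point of $C$ its slopes tend to $1$, so $L(\varphi)=1$. Suppose $G\in\mathrm{SNA}$ and $\delta=L(G-\varphi)<\frac12$. Then $\lambda=L(G)\ge1-\delta>\frac12$, and $|G(t_2)-G(t_1)|=\lambda(t_2-t_1)$ for some $t_1<t_2$. Since $G$ is $\lambda$-Lipschitz, for $t_1\le z<w\le t_2$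
$$\lambda(t_2-t_1)\le|G(t_1)-G(z)|+|G(z)-G(w)|+|G(w)-G(t_2)|\le\lambda(t_2-t_1),$$
so all inequalities are equalities, and $G$ has slope exactly $\lambda$ at *every* pair $z<w$ in $[t_1,t_2]$. Choose $z<w$ inside a subinterval of $(t_1,t_2)$ that misses $C$. There $\varphi(z)=\varphi(w)$, so $G-\varphi$ has slope $\lambda$ at $\{z,w\}$ and $\lambda\le\delta<\frac12$, a contradiction. So $\varphi$ is at distance at least $\frac12$ from $\mathrm{SNA}$.

The reason is that attainment at one pair in a line propagates to all pairs in between, and $\varphi$ is flat somewhere between any two points.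

## What an equivalent metric preserves

The natural first attempt is to prove that density passes to $d'$. If $c_1d\le d'\le c_2d$, then $\mathrm{Lip}_0((M,d),\mathbb R)$ and $\mathrm{Lip}_0((M,d'),\mathbb R)$ are the same vector space, and $c_2^{-1}L_d\le L_{d'}\le c_1^{-1}L_d$. So given $f$ and $\varepsilon>0$, take $g\in\mathrm{SNA}((M,d),\mathbb R)$ with $L_d(f-g)<c_1\varepsilon$. Then $L_{d'}(f-g)<\varepsilon$. The approximation transfers. What does not transfer is the membership of $g$ in $\mathrm{SNA}$: a pair that maximizes $|g(p)-g(q)|/d(p,q)$ has no reason to maximize $|g(p)-g(q)|/d'(p,q)$. For instance, on $[0,1]$ let $d(p,q)=|p-q|$ and $d'(p,q)=|\psi(p)-\psi(q)|$ with $\psi(t)=t+\frac{t^2}2$. Then $d'(p,q)=|p-q|\bigl(1+\frac{p+q}2\bigr)$, so $d\le d'\le 2d$. The identity $g(t)=t$ attains its $d$-norm at every pair. Its $d'$-slope at $\{p,q\}$ is $\bigl(1+\frac{p+q}2\bigr)^{-1}<1$, with supremum $1$, so its $d'$-norm is never attained.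

The failure suggests how to look for a counterexample. The grid $M$ contains $K$, an isometric copy of $[0,1]$, where density fails. If density nevertheless holds on $(M,d)$, it must be because pairs outside $K$ do the attaining. A change of metric which makes every pair outside $K$ more expensive, and leaves $K$ as it is, takes these pairs out of the competition and forces attainment back into $K$, where the interval argument forbids it. So there are two tasks: prove density for $(M,d)$, and prove that the penalized metric destroys it.

## Edge slopes on the grid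

We first reduce the Lipschitz constant on $(M,d)$ to countably many pairs.

$M$ is compact: it is bounded, and for each $\delta>0$ only finitely many points of $D$ have height at least $\delta$. So a convergent sequence in $M$ whose limit has positive height is eventually constant, while a limit of height $0$ has first coordinate in $[0,1]$ and lies in $K$. Thus $M$ is closed in $\mathbb R^2$. Moreover $D$ is dense in $M$, since $(s,0)$ is the limit of the points $(\lfloor s2^n\rfloor2^{-n},2^{-n})\in D_n$.

Let $E$ be the set of the following *edges* on $D$: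

* horizontal: $\{(k2^{-n},2^{-n}),((k+1)2^{-n},2^{-n})\}$ with $0\le k<2^n$, of $d$-length $2^{-n}$;
* vertical: $\{(k2^{-n},2^{-n}),(k2^{-n},2^{-n-1})\}$ with $0\le k\le2^n$, of $d$-length $2^{-n-1}$.

The lower end of a vertical edge is indeed a grid point, since $k2^{-n}=2k\cdot2^{-n-1}$.

**Lemma 1.** If $g:D\to Y$ satisfies $\|g(x)-g(y)\|\le c\,d(x,y)$ for all $\{x,y\}\in E$, then $g$ is $c$-Lipschitz on $D$, so it extends uniquely to a $c$-Lipschitz map on $M$. In particular, for Lipschitz $g$ on $M$, $L_d(g)$ is the supremum of the slopes of $g$ over edges.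

**Proof.** We join any two points of $D$ by a chain of edges whose total length is their distance. Let $(s,a),(t,b)\in D$ with $a\ge b$. Since $s$ is an integer multiple of $a$, it is an integer multiple of every $2^{-m}\le a$. Hence $(s,2^{-m})\in D$ for all these $m$, and we can descend along vertical edges from $(s,a)$ to $(s,b)$. Then we move along horizontal edges in the row of height $b$ from $(s,b)$ to $(t,b)$. The total length is $|a-b|+|s-t|=d((s,a),(t,b))$. Summing the bounds over the chain gives $\|g(s,a)-g(t,b)\|\le c\,d((s,a),(t,b))$. A $c$-Lipschitz map from the dense set $D$ into the complete space $Y$ extends uniquely to a $c$-Lipschitz map on $M$. For the last claim, let $c$ be the supremum of the slopes of $g$ over edges. Then $c\le L_d(g)$ trivially, and $g|_D$ is $c$-Lipschitz by what was proved, hence so is $g$ by continuity. $\square$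

## Raising a single edge

We would like to copy the argument for the geometric sequence: pick an edge $e$ where $f$ is steep, and add a small function that has slope $1$ on $e$ and slope $0$ on all other edges. No such function exists, because the grid has cycles. Take a horizontal edge $e=\{p,q\}$ of length $a$. Going down from $p$ (length $\frac a2$), across two edges of height $\frac a2$ (total length $a$), and up to $q$ (length $\frac a2$) is a detour of length $2a$. If $h(q)-h(p)=a$, the increments of $h$ along the detour must add up to $a$, so some edge of the detour has slope at least $\frac12$.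

But slope $\frac12$ elsewhere is enough. If we add $2\varepsilon h$, the edge $e$ gains $2\varepsilon$ and every other edge gains at most $\varepsilon$, so a steep edge overtakes all others. What is needed is that no detour is shorter than twice the edge.

**Lemma 2.** For each $e=\{p,q\}\in E$, with its endpoints in a given order, there is a Lipschitz $h:M\to\mathbb R$, vanishing at the base point, with $h(q)-h(p)=d(p,q)$ and $|h(x)-h(y)|\le\frac12d(x,y)$ for all edges $\{x,y\}\ne e$. In particular $L_d(h)=1$.

**Proof.** For $x,y\in D$ let $\rho_e(x,y)\in[0,\infty]$ be the infimum of the lengths of edge paths from $x$ to $y$ that do not use $e$.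

**Step 1: every detour is at least twice as long as the edge.** We show
$$\rho_e(p,q)\ge2d(p,q).\tag{1}$$

Let $e$ be horizontal of height $a=2^{-n}$, so $d(p,q)=a$, and take an edge path from $p$ to $q$ avoiding $e$. The first coordinates of $p$ and $q$ differ by $a$, so the horizontal edges of the path have total length at least $a$. If the path had no vertical edge, it would stay in $D_n$, whose horizontal edges form a linear path graph, and removing $e$ from it separates $p$ from $q$. So the path uses a vertical edge. The first one starts at height $a$, and it has length $\frac a2$ if it goes down and $a$ if it goes up. The path must return to height $a$, so its vertical edges have total length at least $2\cdot\frac a2=a$. Altogether its length is at least $2a=2d(p,q)$.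

Let $e$ be vertical, joining $(s,a)$ and $(s,\frac a2)$, so $d(p,q)=\frac a2$. Along an edge path the height changes only by a factor $2$ or $\frac12$ at a time, so a path from one endpoint of $e$ to the other must cross between heights $a$ and $\frac a2$ along some vertical edge $\{(s',a),(s',\frac a2)\}$. If it avoids $e$, then $s'\ne s$. Both are integer multiples of $a$, so $|s-s'|\ge a$. The path starts and ends at first coordinate $s$, so its horizontal length is at least $2a=4d(p,q)$.

**Step 2: the function.** On $D$ put
$$h(x)=\min\bigl\{\tfrac12\rho_e(x,p),\,d(p,q)\bigr\}.$$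
Then $h(p)=0$, and $h(q)=d(p,q)$ by (1). Let $\{x,y\}\ne e$ be an edge. A path from $x$ to $p$ avoiding $e$ becomes one from $y$ to $p$ by adding the edge $\{x,y\}$, and conversely. So either $\rho_e(x,p)$ and $\rho_e(y,p)$ are both infinite, or they differ by at most $d(x,y)$. Since taking the minimum with a constant does not increase differences, $|h(x)-h(y)|\le\frac12d(x,y)$. All edge slopes are at most $1$, with value $1$ on $e$. By Lemma 1, $h$ extends to $M$ with $L_d(h)=1$. Subtract the constant $h(0,0)$. $\square$

**Proposition 1.** $\mathrm{SNA}((M,d),Y)$ is dense in $\mathrm{Lip}_0((M,d),Y)$.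

**Proof.** The zero function is in $\mathrm{SNA}$, so by scaling let $L_d(f)=1$, and let $0<\varepsilon<1$. By Lemma 1 there is an edge $e=\{p,q\}$ with $\|f(q)-f(p)\|>(1-\varepsilon)d(p,q)$. Put
$$y=\frac{f(q)-f(p)}{\|f(q)-f(p)\|},\qquad g=f+2\varepsilon\,h\,y,$$
with $h$ from Lemma 2. Then $L_d(g-f)=2\varepsilon$. Since $g(q)-g(p)=f(q)-f(p)+2\varepsilon d(p,q)\,y$ and $y$ points in the direction of $f(q)-f(p)$,
$$\|g(q)-g(p)\|=\|f(q)-f(p)\|+2\varepsilon d(p,q)>(1+\varepsilon)d(p,q).$$
On every other edge the slope of $g$ is at most $1+2\varepsilon\cdot\frac12=1+\varepsilon$. By Lemma 1, $L_d(g)$ is the supremum of the edge slopes, hence it equals the slope of $g$ at $\{p,q\}$. So $g\in\mathrm{SNA}((M,d),Y)$. $\square$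

## A fast lane along a compact set

We now build the penalized metric. It costs nothing extra to do this for a general space $M$ with a compact subset $K$ that looks like a piece of the line, and the general form is needed later.

The naive penalty does not work. Put distance $d$ between points of $K$ and $A\,d$ between all other pairs. In the grid, take $x=(0,a)$ and $y=(1,a)$ with $a=2^{-n}$. The direct cost is $A$, while the route through $(0,0)$ and $(1,0)$ costs $Aa+1+Aa$, which is smaller than $A$ once $2Aa<A-1$. So the triangle inequality fails. The cure is to allow such routes and take the cheapest one.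

The price is that some pairs outside $K$ are again cheaper than $A\,d$. These pairs are harmless: their distance is realized by a route that rides along $K$, and a function that attains its norm at such a pair must attain it along each leg of the route. Legs outside $K$ cost $A\,d$ and are too expensive to be attained. So there are no such legs, and the pair was in $K$ all along.

**Proposition 2.** Let $(M,d)$ be a complete pointed metric space and $K\subset M$ compact. Let $\rho$ be a metric on $K$ with $B^{-1}d\le\rho\le d$ on $K$, where $B\ge1$, such that $(K,\rho)$ is isometric to a compact $T\subset\mathbb R$ with $|T|>0$. For $A>1$ put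
$$\sigma(x,y)=\inf_{u,v\in K}\bigl[A\,d(x,u)+\rho(u,v)+A\,d(v,y)\bigr],$$
$$d'(x,y)=\min\{A\,d(x,y),\sigma(x,y)\}\ (x\ne y),\qquad d'(x,x)=0.$$
Then $d'$ is a metric, $B^{-1}d\le d'\le A\,d$, and for each $Y\ne\{0\}$ there is a norm-one $\Phi\in\mathrm{Lip}_0((M,d'),Y)$ at distance at least $\frac12\bigl(1-\frac1A\bigr)$ from $\mathrm{SNA}((M,d'),Y)$.

**Proof.**

**Step 1: $d'$ is a metric with $B^{-1}d\le d'\le A\,d$.** Symmetry and $d'\le A\,d$ are clear. Since $A\ge1\ge B^{-1}$ and $\rho\ge B^{-1}d$ on $K$,
$$A\,d(x,u)+\rho(u,v)+A\,d(v,y)\ge B^{-1}\bigl[d(x,u)+d(u,v)+d(v,y)\bigr]\ge B^{-1}d(x,y),$$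
so $\sigma\ge B^{-1}d$ and $d'\ge B^{-1}d$. In particular $d'(x,y)>0$ for $x\ne y$.

For the triangle inequality $d'(x,z)\le d'(x,y)+d'(y,z)$ we may assume that $x,y,z$ are distinct, and we distinguish which term realizes each minimum on the right.

* Both are values of $A\,d$. Then the sum is $A\,d(x,y)+A\,d(y,z)\ge A\,d(x,z)\ge d'(x,z)$.
* They are $\sigma(x,y)$ and $A\,d(y,z)$. For $u,v\in K$ we have $A\,d(v,y)+A\,d(y,z)\ge A\,d(v,z)$, so $A\,d(x,u)+\rho(u,v)+A\,d(v,y)+A\,d(y,z)\ge\sigma(x,z)$. Taking the infimum, $\sigma(x,y)+A\,d(y,z)\ge\sigma(x,z)\ge d'(x,z)$. The other mixed case is symmetric.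
* Both are values of $\sigma$. For $u,v,u',v'\in K$ we have $A\,d(v,y)+A\,d(y,u')\ge A\,d(v,u')\ge\rho(v,u')$, hence
$$A\,d(x,u)+\rho(u,v)+A\,d(v,y)+A\,d(y,u')+\rho(u',v')+A\,d(v',z)\ge A\,d(x,u)+\rho(u,v')+A\,d(v',z)\ge\sigma(x,z),$$
where the triangle inequality for $\rho$ was used. Taking infima, $\sigma(x,y)+\sigma(y,z)\ge\sigma(x,z)\ge d'(x,z)$.

**Step 2: the infimum is attained, and $d'=\rho$ on $K$.** These two facts let us argue with actual routes. The expression in brackets is $d$-continuous in $(u,v)\in K\times K$, because $|\rho(u,v)-\rho(u',v')|\le\rho(u,u')+\rho(v,v')\le d(u,u')+d(v,v')$. Since $K$ is $d$-compact, the infimum is a minimum. Let $x\neq y$ be in $K$. The choice $u=x$, $v=y$ gives $d'(x,y)\le\sigma(x,y)\le\rho(x,y)$. Conversely $A\,d(x,y)\ge d(x,y)\ge\rho(x,y)$, and for $u,v\in K$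
$$A\,d(x,u)+\rho(u,v)+A\,d(v,y)\ge\rho(x,u)+\rho(u,v)+\rho(v,y)\ge\rho(x,y).$$
So $d'(x,y)=\rho(x,y)$.

**Step 3: the function $\Phi$.** We want a function that behaves on $K$ like $\varphi$ on the interval, and that is $1$-Lipschitz already for the small metric $d$. Identify $(K,\rho)$ with $T$. Removing from $T$ open intervals around all rationals, of total length less than $|T|$, leaves a closed set $C\subset T$ with $|C|>0$. It contains no rational, so it contains no interval and is nowhere dense in $\mathbb R$. For $t\in T$ let $\varphi(t)=|C\cap(-\infty,t]|$. For $t<t'$ we have $\varphi(t')-\varphi(t)=|C\cap(t,t']|\le t'-t$, so $\varphi$ is $1$-Lipschitz for $\rho$, hence for $d|_K\ge\rho$. By McShane's theorem (put $F(x)=\inf_{k\in K}[\varphi(k)+d(x,k)]$) it extends to $F:M\to\mathbb R$ that is $1$-Lipschitz for $d$. Subtract a constant so that $F(0)=0$. This changes no difference.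

We check that $L_{d'}(F)=1$. For $x,y\in M$ and $u,v\in K$,
$$|F(x)-F(y)|\le d(x,y)\le A\,d(x,y),$$
$$|F(x)-F(y)|\le d(x,u)+\rho(u,v)+d(v,y)\le A\,d(x,u)+\rho(u,v)+A\,d(v,y),$$
where $|F(u)-F(v)|\le\rho(u,v)$ because $u,v\in K$. So $|F(x)-F(y)|\le d'(x,y)$, i.e. $L_{d'}(F)\le1$. By Lebesgue's density theorem, $C$ has a density point $c\in C$, and there are $c_n\in C$, $c_n\ne c$, with $c_n\to c$. From $|C\cap(c-r,c+r)|/2r\to1$ as $r\downarrow0$ it follows that $|C\cap(c,c+r)|\ge|C\cap(c-r,c+r)|-r$ is at least $(1-o(1))r$, and likewise on the left. Hence $|\varphi(c_n)-\varphi(c)|/|c_n-c|\to1$. Since $d'=\rho$ on $K$, $L_{d'}(F)=1$. Fix $y_0\in Y$ with $\|y_0\|=1$ and put $\Phi=F\,y_0$.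

**Step 4: a nearby $G$ is never steep for $A\,d$.** Suppose that $G\in\mathrm{SNA}((M,d'),Y)$ and $\delta:=L_{d'}(G-\Phi)<\frac12\bigl(1-\frac1A\bigr)$. In particular $\delta<\frac12$. Put $\lambda=L_{d'}(G)\ge1-\delta>\frac12$. For $a\ne b$ in $M$, since $\Phi$ is $1$-Lipschitz for $d$,
$$\|G(a)-G(b)\|\le d(a,b)+\delta d'(a,b)\le(1+\delta A)d(a,b)<(1-\delta)A\,d(a,b)\le\lambda A\,d(a,b).\tag{2}$$
The strict inequality says $1+\delta A<A-\delta A$, that is, $2\delta<1-\frac1A$. This is where the constant of the proposition comes from.

**Step 5: attainment is forced into $K$.** Let $x\ne y$ with $\|G(x)-G(y)\|=\lambda d'(x,y)$. By (2), $d'(x,y)\ne A\,d(x,y)$, so $d'(x,y)=\sigma(x,y)$, and by Step 2 there are $u,v\in K$ with $d'(x,y)=A\,d(x,u)+\rho(u,v)+A\,d(v,y)$. Then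
$$\begin{aligned}\lambda d'(x,y)=\|G(x)-G(y)\|&\le\|G(x)-G(u)\|+\|G(u)-G(v)\|+\|G(v)-G(y)\|\\&\le\lambda A\,d(x,u)+\lambda\rho(u,v)+\lambda A\,d(v,y)=\lambda d'(x,y),\end{aligned}$$
where $\|G(u)-G(v)\|\le\lambda d'(u,v)=\lambda\rho(u,v)$ by Step 2. If $x\ne u$ or $y\ne v$, then the second inequality is strict by (2), which is impossible. Hence $x=u$ and $y=v$ lie in $K$.

**Step 6: the interval argument inside $T$.** Let $t_1<t_2$ be the points of $T$ that correspond to $x,y$, and regard $G$ and $\Phi$ on $K$ as functions on $T$. Then $\|G(t_2)-G(t_1)\|=\lambda(t_2-t_1)$, and $G$ is $\lambda$-Lipschitz on $T$. For $z<w$ in $T\cap[t_1,t_2]$,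
$$\lambda(t_2-t_1)\le\|G(t_1)-G(z)\|+\|G(z)-G(w)\|+\|G(w)-G(t_2)\|\le\lambda(t_2-t_1),$$
so $\|G(w)-G(z)\|=\lambda(w-z)$ for all such $z<w$.

Next we find $z<w$ in $T\cap[t_1,t_2]$ with $\varphi(z)=\varphi(w)$. If $[t_1,t_2]\subset T$, then, since $C$ is closed and nowhere dense, some open subinterval of $(t_1,t_2)$ is disjoint from $C$. Take $z<w$ in it. Otherwise, take a component $(z,w)$ of $[t_1,t_2]\setminus T$. It is an open interval because $t_1,t_2\in T$ and $T$ is closed, and its endpoints belong to $T$. Since $C\subset T$, $C\cap(z,w]\subset\{w\}$ has measure $0$, so $\varphi(z)=\varphi(w)$.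

For this pair $\Phi(z)=\Phi(w)$, and therefore
$$\lambda(w-z)=\|G(w)-G(z)\|=\|(G-\Phi)(w)-(G-\Phi)(z)\|\le\delta(w-z).$$
Hence $\lambda\le\delta<\frac12<\lambda$, a contradiction. So no such $G$ exists. $\square$

## The fast lane on the grid: proof of Theorem A

Compactness was checked with the edges, and density for $d$ is Proposition 1. For the rest apply Proposition 2 to $(M,d)$ with $K=[0,1]\times\{0\}$, $\rho=d|_K$ and $B=1$; here $T=[0,1]$. For $x=(s,a)$ and $y=(t,b)$, writing points of $K$ as $(u,0)$ and $(v,0)$,
$$\sigma(x,y)=\min_{u,v\in[0,1]}\bigl[A|s-u|+Aa+|u-v|+A|v-t|+Ab\bigr]=|s-t|+A(a+b).$$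
Indeed $A|s-u|+|u-v|+A|v-t|\ge|s-t|$ because $A\ge1$, and $u=s$, $v=t$ gives equality. So $d'=d_A$. Proposition 2 says that $d_A$ is a metric with $d\le d_A\le A\,d$, and that some norm-one $\Phi$ is at distance at least $\frac12\bigl(1-\frac1A\bigr)$ from $\mathrm{SNA}((M,d_A),Y)$. $\blacksquare$

In this case $F$ can be written down: $F(s,a)=|C\cap[0,s]|$ with $C\subset[0,1]$ closed, nowhere dense and of positive measure. This is $1$-Lipschitz for $d$ and extends $\varphi$.

## Purely 1-unrectifiable spaces and the classification

Proposition 2 needs only a piece of the line inside $M$, so the next question is which spaces contain no such piece.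

**Definition.** A metric space is *purely 1-unrectifiable* if it contains no bi-Lipschitz copy of a compact subset of $\mathbb R$ of positive measure.

Every countable metric space is purely 1-unrectifiable, because a set of positive measure is uncountable. The geometric sequence $M_0$ is an example. The grid $M$ is not, since it contains $K$.

**Theorem B.** For a complete metric space $(M,d)$ with at least two points, the following are equivalent:

1. $M$ is purely 1-unrectifiable;
2. $\mathrm{SNA}((M,d'),\mathbb R)$ is dense in $\mathrm{Lip}_0((M,d'),\mathbb R)$ for **every** equivalent metric $d'$;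
3. for some $\eta>0$, $\mathrm{SNA}((M,d'),\mathbb R)$ is dense for every metric $d'$ with $(1+\eta)^{-1}d\le d'\le(1+\eta)d$.

So if $\mathrm{SNA}((M,d),\mathbb R)$ is dense, this survives all equivalent metrics exactly when $M$ is purely 1-unrectifiable. Otherwise it is destroyed by arbitrarily small bi-Lipschitz changes of the metric.

The implication (2)⇒(3) is trivial. The other two take one section each.

## Almost isometric pieces of the line: (3)⇒(1)

Suppose $M$ is not purely 1-unrectifiable, and let $\eta>0$ be arbitrary. There are a compact $T_0\subset\mathbb R$ with $|T_0|>0$, a map $\gamma:T_0\to M$ and $\ell\ge1$ with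
$$\ell^{-1}|s-t|\le d(\gamma(s),\gamma(t))\le\ell|s-t|\qquad(s,t\in T_0).$$
Proposition 2 could be applied to a rescaled copy of $|s-t|$ at once, but with $B=\ell^2$, which gives a large change of metric. To get a change of size $1+\eta$ we first pass to a smaller piece on which $\gamma$ is, up to scaling, almost an isometry.

**Claim.** There are a compact $T\subset T_0$ with $|T|>0$ and $c>0$ such that $c|s-t|\le d(\gamma(s),\gamma(t))\le(1+\eta)c|s-t|$ for $s,t\in T$.

**Step 1: $\gamma$ has a speed almost everywhere.** Let $(x_i)$ be a sequence dense in $\gamma(T_0)$. The function $t\mapsto d(\gamma(t),x_i)$ is $\ell$-Lipschitz on $T_0$. Let $\varphi_i:\mathbb R\to\mathbb R$ be an $\ell$-Lipschitz extension. A Lipschitz function on $\mathbb R$ is differentiable a.e. and is the integral of its derivative, so $m(t)=\sup_i|\varphi_i'(t)|$ is defined a.e., is measurable, and is at most $\ell$. For $s,t\in T_0$,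
$$d(\gamma(s),\gamma(t))=\sup_i|\varphi_i(s)-\varphi_i(t)|\le\Bigl|\int_t^sm\Bigr|.\tag{3}$$
In the equality, "$\ge$" is the triangle inequality, and "$\le$" follows by letting $x_i$ approach $\gamma(t)$ along a subsequence. The inequality holds because $|\varphi_i(s)-\varphi_i(t)|=\bigl|\int_t^s\varphi_i'\bigr|$.

Let $t\in T_0$ be a Lebesgue point of $m$ and an accumulation point of $T_0$, at which all $\varphi_i$ are differentiable. Almost every $t\in T_0$ is such a point. Then
$$\lim_{T_0\ni s\to t}\frac{d(\gamma(s),\gamma(t))}{|s-t|}=m(t).$$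
Indeed, by (3) the $\limsup$ is at most $m(t)$, as $t$ is a Lebesgue point. Since $d(\gamma(s),\gamma(t))\ge|\varphi_i(s)-\varphi_i(t)|$, the $\liminf$ is at least $|\varphi_i'(t)|$ for every $i$, hence at least $m(t)$. The quotients are at least $\ell^{-1}$, so $m\ge\ell^{-1}$ a.e. on $T_0$.

**Step 2: make the convergence uniform and the speed nearly constant.** Fix $\varepsilon\in\bigl(0,\frac1{2\ell}\bigr)$ with
$$\frac{c_0+2\varepsilon}{c_0-\varepsilon}\le1+\eta\quad\text{for all }c_0\ge\ell^{-1}.$$
This is possible: the left side is $1+\frac{3\varepsilon}{c_0-\varepsilon}\le1+6\ell\varepsilon$, since $c_0-\varepsilon\ge\frac1{2\ell}$. So $\varepsilon\le\frac{\eta}{6\ell}$ suffices. For $k\ge1$ and a.e. $t\in T_0$ put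
$$\omega_k(t)=\sup\Bigl\{\Bigl|\frac{d(\gamma(s),\gamma(t))}{|s-t|}-m(t)\Bigr|:s\in T_0,\ 0<|s-t|<\frac1k\Bigr\},$$
with $\sup\emptyset=0$. The quotient is continuous in $s\ne t$, and $\{s\in T_0:0<|s-t|<\frac1k\}$ is relatively open in $T_0$, so the supremum may be taken over $s$ in a fixed countable dense subset of $T_0$. Hence $\omega_k$ is measurable. The sequence $\omega_k$ decreases in $k$ and, by Step 1, tends to $0$ a.e. on $T_0$. So the sets $\{t\in T_0:\omega_k(t)\le\varepsilon\}$ increase to almost all of $T_0$, and for some $k$ the set $T_1=\{t\in T_0:\omega_k(t)\le\varepsilon\}$ has positive measure.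

Since $\ell^{-1}\le m\le\ell$ a.e. on $T_1$, finitely many of the intervals $[c_0,c_0+\varepsilon)$ with $c_0\in\{\ell^{-1}+j\varepsilon:j\ge0\}$ cover the values of $m$. So for some $c_0$ the set $\{t\in T_1:c_0\le m(t)<c_0+\varepsilon\}$ has positive measure. Its intersection with some interval of length less than $\frac1k$ still has positive measure, and by inner regularity this intersection contains a compact $T$ with $|T|>0$. For $s\ne t$ in $T$ we have $0<|s-t|<\frac1k$ and $\omega_k(t)\le\varepsilon$, so the quotient $d(\gamma(s),\gamma(t))/|s-t|$ is within $\varepsilon$ of $m(t)\in[c_0,c_0+\varepsilon)$. Thus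
$$(c_0-\varepsilon)|s-t|\le d(\gamma(s),\gamma(t))\le(c_0+2\varepsilon)|s-t|\le(1+\eta)(c_0-\varepsilon)|s-t|.$$
Put $c=c_0-\varepsilon>0$. This proves the claim.

**Step 3: apply the fast lane.** Let $K=\gamma(T)$, which is compact, and let $\rho(\gamma(s),\gamma(t))=c|s-t|$ for $s,t\in T$, which is well defined as $\gamma$ is injective. Then $(K,\rho)$ is isometric to $cT=\{ct:t\in T\}$, a compact subset of $\mathbb R$ of positive measure. The claim gives $\rho\le d\le(1+\eta)\rho$, that is, $(1+\eta)^{-1}d\le\rho\le d$ on $K$. Proposition 2 with $A=B=1+\eta$ and $Y=\mathbb R$ gives a metric $d'$ with $(1+\eta)^{-1}d\le d'\le(1+\eta)d$ for which $\mathrm{SNA}((M,d'),\mathbb R)$ is not dense. Since $\eta>0$ was arbitrary, (3) fails. $\square$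

## Molecules and strongly exposing functionals: (1)⇒(2)

If $d'$ is equivalent to $d$, a bi-Lipschitz copy for one metric is a bi-Lipschitz copy for the other. So pure 1-unrectifiability, like completeness, passes to $(M,d')$, and it suffices to prove density for $d'=d$. The idea is to view a Lipschitz function as a linear functional on a Banach space in which each pair $p\ne q$ is a point of the unit ball, and then to find functionals that attain their norm exactly at such points.

**Definition.** For $x\in M$ let $\delta(x)$ be the evaluation $f\mapsto f(x)$ on $\mathrm{Lip}_0(M,\mathbb R)$. The *Lipschitz-free space* $\mathcal F(M)$ is the closed linear span of $\{\delta(x):x\in M\}$ in $\mathrm{Lip}_0(M,\mathbb R)^*$. A *molecule* is an element $m_{xy}=\dfrac{\delta(x)-\delta(y)}{d(x,y)}$ with $x\ne y$.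

We recall that $\mathcal F(M)^*=\mathrm{Lip}_0(M,\mathbb R)$, with $f(\delta(x))=f(x)$, and that $\|\delta(x)-\delta(y)\|=d(x,y)$. So $f(m_{xy})=\frac{f(x)-f(y)}{d(x,y)}$, the molecules have norm $1$, and $m_{yx}=-m_{xy}$. The identity $\|f\|=\sup f(m_{xy})$ over all molecules says, by the Hahn–Banach theorem, that the unit ball $B_{\mathcal F(M)}$ is the closed convex hull of the molecules. Moreover, $f\in\mathrm{SNA}(M,\mathbb R)$ if and only if $f(m_{pq})=\|f\|$ for some molecule.

*Example.* For $M=[0,1]$ with base point $0$, the map $\delta(t)\mapsto\mathbf 1_{[0,t]}$ extends to an isometry of $\mathcal F([0,1])$ onto $L^1[0,1]$. Indeed, $\|\sum a_i\mathbf 1_{[0,t_i]}\|_1$ is the supremum of $\sum a_if(t_i)$ over $f(t)=\int_0^tg$ with $\|g\|_\infty\le1$, i.e. over the unit ball of $\mathrm{Lip}_0$, and step functions are dense in $L^1$. The molecules with $x>y$ are the functions $\frac1{x-y}\mathbf 1_{(y,x]}$.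

**Definition.** A functional $f\in X^*$ *strongly exposes* $B_X$ at $x\in B_X$ if $f(x)=\|f\|$, and $x_n\to x$ in norm whenever $x_n\in B_X$ and $f(x_n)\to\|f\|$.

*Example.* In $\mathbb R^2$ with the $\ell_1$ norm, $f(x_1,x_2)=x_1+\frac12x_2$ attains its norm $1$ on the ball only at $(1,0)$, and by compactness it strongly exposes the ball there. The functional $x_1+x_2$ attains its norm along a whole segment, so it strongly exposes the ball at no point.

**Definition.** A Banach space $X$ has the *Radon–Nikodým property* if every Lipschitz map $[0,1]\to X$ is differentiable almost everywhere (one of several equivalent definitions).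

*Example.* $\mathbb R$ has the property. $L^1[0,1]$ does not: $t\mapsto\mathbf 1_{[0,t]}$ is isometric, and at $t<1$ its difference quotients $\frac1h\mathbf 1_{(t,t+h]}$ and $\frac2h\mathbf 1_{(t,t+h/2]}$ are at distance $\frac12+\frac12=1$ for all small $h>0$, so they do not converge.

The proof uses two published results.

* (Aliaga, Gartland, Petitjean, Procházka, *Purely 1-unrectifiable metric spaces and locally flat Lipschitz functions*, Trans. Amer. Math. Soc. 375 (2022).) If $M$ is complete and purely 1-unrectifiable, then $\mathcal F(M)$ has the Radon–Nikodým property.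
* (Phelps, *Dentability and extreme points in Banach spaces*, J. Funct. Anal. 17 (1974); Bourgain.) If $X$ has the Radon–Nikodým property, then the functionals strongly exposing $B_X$ are norm dense in $X^*$.

What remains is to see that a strongly exposed point of $B_{\mathcal F(M)}$ is a molecule. It is a norm limit of molecules, so we need that such limits are again molecules.

**Lemma 3.** If a sequence of molecules converges in norm, its limit is a molecule.

**Step 1: close molecules have close endpoints.** Suppose $\|m_{xy}-m_{uv}\|=\kappa<1$ and put $r=d(x,y)$. We show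
$$d(u,x)\le\kappa r,\qquad d(v,y)\le\kappa r.\tag{4}$$
For $\theta\in(\kappa,1]$ let $f_\theta(z)=\max\{\theta r-d(z,x),0\}$. This is $1$-Lipschitz (subtract $f_\theta(0)$ to get an element of $\mathrm{Lip}_0$; differences do not change). We have $f_\theta(x)=\theta r$ and $f_\theta(y)=\max\{\theta r-r,0\}=0$, so its value on $m_{xy}$ is $\theta$. Hence
$$\frac{f_\theta(u)-f_\theta(v)}{d(u,v)}\ge\theta-\kappa>0.$$
So $f_\theta(u)>f_\theta(v)\ge0$, which means $d(u,x)<\theta r$. Letting $\theta\downarrow\kappa$ gives $d(u,x)\le\kappa r$. Since $\|m_{yx}-m_{vu}\|=\kappa$ as well, the same argument gives $d(v,y)\le\kappa r$.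

**Step 2: endpoints converge.** Let $(m_{p_nq_n})$ converge in norm, so that it is Cauchy, and put $r_n=d(p_n,q_n)$. Choose $N$ with $\|m_{p_nq_n}-m_{p_Nq_N}\|\le\frac14$ for $n\ge N$. By (4), $d(p_n,p_N)\le\frac14r_N$ and $d(q_n,q_N)\le\frac14r_N$, hence $\frac12r_N\le r_n\le\frac32r_N$ for $n\ge N$. For $n,k\ge N$ the molecules $m_{p_nq_n}$ and $m_{p_kq_k}$ are at distance at most $\frac12<1$, so (4) gives
$$d(p_n,p_k),\ d(q_n,q_k)\le\tfrac32r_N\,\|m_{p_nq_n}-m_{p_kq_k}\|.$$
So $(p_n)$ and $(q_n)$ are Cauchy, and by completeness $p_n\to p$, $q_n\to q$. Then $d(p,q)=\lim r_n\ge\frac12r_N>0$. Since $\|\delta(p_n)-\delta(p)\|=d(p_n,p)\to0$, likewise for $q_n$, and $r_n\to d(p,q)>0$, we get $m_{p_nq_n}\to m_{pq}$. So the limit is the molecule $m_{pq}$. $\square$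

**Proof of (1)⇒(2).** Let $M$ be purely 1-unrectifiable. By the first cited result $\mathcal F(M)$ has the Radon–Nikodým property, and by the second the functionals strongly exposing $B_{\mathcal F(M)}$ are norm dense in $\mathcal F(M)^*=\mathrm{Lip}_0(M,\mathbb R)$. It remains to show that each of them is in $\mathrm{SNA}(M,\mathbb R)$. Since $M$ has at least two points, $\mathcal F(M)\ne\{0\}$, and the zero functional strongly exposes no point. So let $f\ne0$ strongly expose $B_{\mathcal F(M)}$ at $\xi$; thus $f(\xi)=\|f\|$. As $\|f\|$ is the supremum of $f$ over molecules, choose molecules $m_n$ with $f(m_n)\to\|f\|$. By strong exposure $m_n\to\xi$ in norm, so $\xi=m_{pq}$ for some $p\ne q$ by Lemma 3. Hence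
$$\frac{f(p)-f(q)}{d(p,q)}=f(m_{pq})=\|f\|,$$
that is, $f\in\mathrm{SNA}(M,\mathbb R)$. Such $f$ are dense, so $\mathrm{SNA}(M,\mathbb R)$ is dense. This completes the proof of Theorem B. $\blacksquare$
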